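# Unfriendly vertices in minimum bisections of random graphs

## Minimum bisections ought to be friendly: some small graphs

Let $G$ be a graph on $n$ vertices. We cut the vertex set into two halves so that as few edges as possible run between the halves. Does every vertex then have at least as many neighbors in its own half as in the other half?

**Definition (bisection, friendly vertex).** A bisection of $G$ is a partition $V(G)=A\cup B$ with $\big||A|-|B|\big|\le 1$. Let $d_S(x)$ be the number of neighbors of $x$ in $S$. Given $(A,B)$, a vertex $x\in A$ is friendly if $d_A(x)\ge d_B(x)$, and $x\in B$ is friendly if $d_B(x)\ge d_A(x)$. We write $d_{own}(x)$ and $d_{oth}(x)$ for the degrees into the own and the other side, so friendly means $d_{own}\ge d_{oth}$.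

**Definition (min-bisection).** A min-bisection is a bisection that minimizes the number $e(A,B)$ of edges between $A$ and $B$.

The answer one would first guess is yes: if $x$ has more neighbors across than at home, carry $x$ across and the cut gets smaller. Let us test this.

The path $1\,2\,3\,4$: the min-bisection is $\{1,2\},\{3,4\}$ with one cut edge. The inner vertices have one neighbor on each side and the end vertices have their only neighbor at home. All four are friendly.

The cycle $C_4$: the min-bisection separates two adjacent vertices from the other two and cuts $2$ edges (the split into opposite pairs cuts $4$). Each vertex has one neighbor on each side. All are friendly.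

The complete graph $K_n$, $n$ even: in every bisection each vertex has $\frac n2-1$ neighbors at home and $\frac n2$ across. All vertices are unfriendly.

The star $K_{1,3}$: every bisection puts the center with one leaf. The center has $1$ neighbor at home and $2$ across, and the two leaves on the far side have $0$ at home and $1$ across. Three of the four vertices are unfriendly.

A clique on $c=\frac n2+t$ vertices plus $\frac n2-t$ isolated vertices ($n$ even, $1\le t<\frac n2$): if one side contains $j$ clique vertices, the cut has $j(c-j)$ edges, where $t\le j\le\frac n2$. This is concave in $j$, so the minimum is at an endpoint, and both endpoints give the same kind of bisection: $A$ consists of $\frac n2$ clique vertices, and $B$ of the other $t$ clique vertices and all isolated vertices. The $t$ clique vertices in $B$ have $t-1$ neighbors at home and $\frac n2$ across. They are unfriendly by a wide margin, and they all lie on one side.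

So for arbitrary graphs the guess is wrong. Carrying one vertex across destroys the balance, and repairing the balance may cost more than was gained. The guess has to be made for typical graphs. Let $G(n,\frac12)$ be the binomial random graph with edge probability $\frac12$, and let whp mean "with probability tending to $1$ as $n\to\infty$". A bisection is almost-friendly if all but $o(n)$ vertices are friendly. The corrected guess is Conjecture 1 of "Friendly Bisections of Random Graphs." (https://github.com/scmscomb/scmscomb.github.io): whp, any min-bisection of $G(n,\frac12)$ is almost-friendly. Precisely: for every fixed $\varepsilon>0$, with probability tending to $1$, every min-bisection of $G(n,\frac12)$ has at least $(1-\varepsilon)n$ friendly vertices. It is quoted there as known that whp some bisection of $G(n,\frac12)$ has $n-o(n)$ friendly vertices; we shall not use this. The conjecture is true, in the following form.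

**Theorem 1.** Let $\omega(n)\to\infty$. Whp every min-bisection of $G(n,\frac12)$ has at most $\omega(n)\,n^{2/3}\log n$ unfriendly vertices. In particular Conjecture 1 is true.

After proving it we treat bisections that are only nearly minimal (Theorem 2 and Proposition 1) and all edge probabilities $p$ with $np(1-p)\to\infty$ (Theorem 3).

## Exchanging two vertices, and the one-sided case that survives

The sensible first attempt keeps the balance by exchanging $x\in A$ with $y\in B$. Put $g(x)=d_{own}(x)-d_{oth}(x)$. Moving $x$ alone changes $e(A,B)$ by $g(x)$. If we move both, we add $g(x)+g(y)$, except that a possible edge $xy$ was counted twice as leaving the cut, while it stays in the cut. So the exchange changes $e(A,B)$ by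
$$g(x)+g(y)+2\cdot\mathbf 1[xy\in E]. \tag{1}$$
In a min-bisection this is $\ge0$. If both $x$ and $y$ are unfriendly, then $g(x),g(y)\le-1$, and (1) forces $xy\in E$. So the unfriendly vertices in $A$ are completely joined to those in $B$. In $G(n,\frac12)$, with $t=\lceil 3\log_2 n\rceil$, the expected number of copies of $K_{t,t}$ is at most $n^{2t}2^{-t^2}\le 2^{2t^2/3-t^2}\to0$. Hence whp, in every min-bisection, one of the two sides has fewer than $t$ unfriendly vertices.

This is where the approach stops. Nothing said so far prevents $\varepsilon n$ unfriendly vertices all lying in $B$. To move some of them to $A$ we must send as many vertices of $A$ back, and these may all be friendly with a large margin. The clique with isolated vertices shows that the danger is real: there, for $x\in B$ and $y\in A$ both in the clique, $g(x)+g(y)+2=(t-1-\frac n2)+(\frac n2-1-t)+2=0$, and no exchange of any kind can help, since the bisection is minimal. A proof must use randomness to show that restoring balance is cheap. So we separate two questions: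 how much does the balance constraint cost in total, and how much can be gained by moving unfriendly vertices if balance is ignored?

## Sign vectors, local fields and the flip identity

Put $W_{ij}=1$ if $ij\in E$ and $W_{ij}=-1$ if $ij\notin E$, for $i\neq j$, and $W_{ii}=0$. For $G(n,\frac12)$ the $W_{ij}$ with $i<j$ are independent uniform signs. For $\sigma\in\{\pm1\}^n$ put
$$H(\sigma)=\sum_{i<j}W_{ij}\sigma_i\sigma_j,\qquad h_i(\sigma)=\sigma_i\sum_jW_{ij}\sigma_j .$$
We identify a bisection $(A,B)$ with $\sigma=\mathbf 1_A-\mathbf 1_B$. Let $\mathrm{Bis}$ be the set of $\sigma$ with $|\sum_i\sigma_i|\le1$, and define the price of balance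
$$D_n=\max_{\{\pm1\}^n}H-\max_{\mathrm{Bis}}H\ \ge 0 .$$

**Minimal cuts are maximizers of $H$.** In $H(\sigma)$ pairs within a side count $+W_{ij}$ and crossing pairs $-W_{ij}$. There are $|A||B|=\lfloor n^2/4\rfloor$ crossing pairs, whose $W_{ij}$ sum to $e(A,B)-(\lfloor n^2/4\rfloor-e(A,B))$. So for $\sigma\in\mathrm{Bis}$
$$H(\sigma)=\sum_{i<j}W_{ij}-2\big(2e(A,B)-\lfloor n^2/4\rfloor\big), \tag{2}$$
and the min-bisections are exactly the maximizers of $H$ on $\mathrm{Bis}$.

**The flip identity.** Let $\sigma^T$ be $\sigma$ with the signs on $T$ flipped. Only pairs with exactly one end in $T$ change sign, so $H(\sigma^T)-H(\sigma)=-2\sum_{i\in T,\,j\notin T}W_{ij}\sigma_i\sigma_j$. On the other hand $\sum_{i\in T}h_i(\sigma)=\sum_{i\in T,\,j\notin T}W_{ij}\sigma_i\sigma_j+2\sum_{i<j,\;i,j\in T}W_{ij}\sigma_i\sigma_j$. Therefore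
$$H(\sigma^T)=H(\sigma)-2\sum_{i\in T}h_i(\sigma)+4\sum_{i<j,\;i,j\in T}W_{ij}\sigma_i\sigma_j . \tag{3}$$

**Unfriendly vertices have nonpositive field.** Let $a_{own},a_{oth}$ be the sizes of the own and other side of $i$. Since $\sum_{j\text{ own}}W_{ij}=2d_{own}-(a_{own}-1)$ and $\sum_{j\text{ oth}}W_{ij}=2d_{oth}-a_{oth}$,
$$h_i=2(d_{own}-d_{oth})-(a_{own}-1-a_{oth}),\qquad a_{own}-1-a_{oth}\in\{-2,-1,0\}. \tag{4}$$
If $i$ is unfriendly, then $d_{own}-d_{oth}\le-1$, so $h_i\le-2+2=0$.

Example: a triangle $123$ plus an isolated vertex $4$, with $\sigma=(1,1,-1,-1)$. Here $e(A,B)=2$ and $\sum_{i<j}W_{ij}=3-3=0$, so (2) gives $H(\sigma)=0-2(4-4)=0$. Vertex $3$ has $d_{own}=0$, $d_{oth}=2$, so $h_3=-4+1=-3$. Flipping it gives $H=0+6=6$, the largest conceivable value, at the unbalanced vector $(1,1,1,-1)$. All bisections of this graph have $e=2$, so $D_4=6$.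

The plan is now visible. Let $\sigma$ be a min-bisection and $S$ its set of unfriendly vertices. For $T\subset S$ the field term in (3) is $\ge0$, so
$$H(\sigma^T)\ge H(\sigma)+4\sum_{i<j,\;i,j\in T}W_{ij}\sigma_i\sigma_j,\qquad H(\sigma^T)\le H(\sigma)+D_n. \tag{5}$$
If we find $T\subset S$ with an inner sum larger than $D_n/4$, we have a contradiction. Taking $T=S$ is not safe. In $K_n$, $n$ even, with any bisection, all vertices are unfriendly, and the inner sum over $T=S=V$ is $H(\sigma)=\binom n2-2\cdot\frac{n^2}4=-\frac n2<0$; but $T=A$ gives $\binom{n/2}2$. So $T$ has to be chosen inside $S$.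

The right scale is $n^{3/2}$: we shall show that for $|S|=\varepsilon n$ some $T$ has an inner sum at least $c(\varepsilon)n^{3/2}$, while $D_n$ is of order at most about $n$. Since $\sigma$ and $S$ depend on the graph, every estimate must hold for all $\sigma$ and all $S$ at once. That is the purpose of the next lemma.

## A bound for all quadratic forms at once

We recall Hoeffding's inequality: for independent uniform signs $\epsilon_k$, real $a_k$ not all zero and $t>0$, $P(\sum a_k\epsilon_k>t)\le\exp\big(-t^2/(2\sum a_k^2)\big)$.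

**Lemma 1.** For $1\le m\le n$ let $L_m=\log(en/m)\ge1$ and $G_m=4m^{3/2}\sqrt{L_m}$. Let $\mathcal E_n$ be the event that $\sum_{i,j\in S}W_{ij}x_iy_j\le G_{|S|}$ for all nonempty $S\subset[n]$ and all $x,y\in[-1,1]^S$. Then $P(\mathcal E_n^c)\le n^{-0.6}$. Moreover $mL_m$ and $G_m$ are nondecreasing in $m\in[1,n]$, $G_m\le4m\sqrt n$, and $G_n=4n^{3/2}$.

*Proof.* First, monotonicity: $\frac{d}{dm}\,m(1+\log n-\log m)=\log(n/m)\ge0$. As $G_m=4m\sqrt{mL_m}$, $G_m$ is nondecreasing as well, and $mL_m\le nL_n=n$ gives $G_m\le4m\sqrt n$, with equality for $m=n$.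

Next, the probability. The form is affine in each coordinate of $x$ and of $y$, so its maximum over the cube is attained at sign vectors. Fix $S$ with $|S|=m$ and $x,y\in\{\pm1\}^S$. The form equals $\sum_{i<j}W_{ij}(x_iy_j+x_jy_i)$. Its coefficients are at most $2$ in absolute value and there are at most $m^2/2$ of them, so their squares sum to at most $2m^2$. Hoeffding's inequality (trivial if all coefficients vanish) gives
$$P(\text{form}>G_m)\le e^{-G_m^2/(4m^2)}=e^{-4mL_m}.$$
The number of triples $(S,x,y)$ with $|S|=m$ is $\binom nm4^m\le(4en/m)^m=e^{m(L_m+\log4)}$. So the bound fails for some triple of size $m$ with probability at most $e^{-m(3L_m-\log4)}\le e^{-1.6\,mL_m}$, because $\log4<1.4\le1.4L_m$. By monotonicity $mL_m\ge L_1=\log(en)$, so this is at most $(en)^{-1.6}$. Summing over $m\le n$ gives at most $n(en)^{-1.6}\le n^{-0.6}$. $\square$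

Three consequences on $\mathcal E_n$ will be used freely. Replacing $x$ by $-x$ bounds the absolute value of the form. Replacing $x,y$ by $x\sigma,y\sigma$ (coordinatewise products) shows that the bound holds for $M_{ij}=W_{ij}\sigma_i\sigma_j$, for every $\sigma\in\{\pm1\}^n$. And a sum over $i\in U$, $j\in V$ with $U,V\subset S$ is covered, by taking $x,y$ to be zero elsewhere.

## The price of balance is of order at most $n$

The idea is a symmetry. For a sign vector $\tau$, the array $W_{ij}\tau_i\tau_j$ has the same law as $W$, and passing from $W$ to it multiplies the maximizers of $H$ by $\tau$. Choosing $\tau$ at random moves a maximizer to a uniformly random point of the cube, and such a point has coordinate sum of order $\sqrt n$.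

It is worth seeing this for $n=3$. Starting from the triangle, whose maximizers are $\pm(1,1,1)$, the change of signs produces the triangle and the three one-edge graphs. For one edge $12$ the maximizers are $\pm(1,1,-1)$. So the coordinate sum of the maximizer has absolute value $3$ for the triangle and $1$ for the other three. The remaining graphs (empty, or two edges) form the other orbit, and each has a maximizer with coordinate sum $\pm1$: for the empty graph $(1,1,-1)$, and for the edges $12,13$ again $(1,1,-1)$, with $H=1-1+1=1$, the maximum since the value $3$ is impossible there. So the smallest absolute coordinate sum of a maximizer has mean $\frac18\cdot3+\frac78\cdot1=\frac54\le\sqrt3$.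

**Lemma 2.** Let $\mu(W)$ be the minimum of $|\sum_i\sigma_i|$ over all maximizers $\sigma$ of $H$ on $\{\pm1\}^n$. Then $E\mu(W)\le\sqrt n$, and on $\mathcal E_n$ we have $D_n\le12\sqrt n\,\mu(W)$. Consequently, for every $K(n)\to\infty$, whp $D_n\le12Kn$.

*Proof.*

**Step 1: some maximizer is nearly balanced.** Let $\tau$ be uniform on $\{\pm1\}^n$, independent of $W$, and $W^\tau_{ij}=W_{ij}\tau_i\tau_j$. For each fixed $\tau$ the array $W^\tau$ has the law of $W$, so $E\mu(W)=E\mu(W^\tau)$. Let $\sigma^*(W)$ be a maximizer of $H_W$, chosen by some fixed rule depending on $W$ only. Since $H_{W^\tau}(\sigma)=H_W(\tau\sigma)$, the vector $\tau\sigma^*(W)$ maximizes $H_{W^\tau}$, and so $\mu(W^\tau)\le|\sum_i\tau_i\sigma_i^*(W)|$. Given $W$, the vector $\tau\sigma^*(W)$ is uniform on the cube, so $E\big(\sum_i\tau_i\sigma_i^*\big)^2=n$, and the Cauchy–Schwarz inequality gives $E\mu(W^\tau)\le\sqrt n$.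

**Step 2: repairing the imbalance is cheap.** Assume $\mathcal E_n$. Let $\sigma^*$ be a maximizer with $|\sum_i\sigma_i^*|=\mu$, let $A$ be its larger sign class, so $|A|=(n+\mu)/2\ge n/2$, and let $k=\lfloor\mu/2\rfloor$. If $k=0$ then $\sigma^*\in\mathrm{Bis}$ and $D_n=0$. Let $k\ge1$. Flipping one vertex $i$ gives $H-2h_i$ by (3), so maximality gives $h_i(\sigma^*)\ge0$ for all $i$. Also
$$\sum_ih_i(\sigma^*)=\sum_{i,j}W_{ij}\sigma_i^*\sigma_j^*\le G_n=4n^{3/2}.$$
As $k\le n/2\le|A|$, we can let $T$ consist of $k$ vertices of $A$ with smallest $h_i$. Their average field is at most that of $A$, so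
$$\sum_{i\in T}h_i\le\frac k{|A|}\cdot4n^{3/2}\le8k\sqrt n .$$
Flipping $T$ reduces the absolute coordinate sum to $\mu-2k\in\{0,1\}$, so $\sigma^{*T}$ is a bisection. The last term of (3) is twice a quadratic form over $T$, hence at least $-2G_k\ge-8k\sqrt n$. So
$$H(\sigma^{*T})\ge H(\sigma^*)-16k\sqrt n-8k\sqrt n= H(\sigma^*)-24k\sqrt n\ge H(\sigma^*)-12\mu\sqrt n ,$$
which is $D_n\le12\sqrt n\,\mu$.

**Step 3: the probability statement.** By Markov's inequality $P(\mu>K\sqrt n)\le1/K\to0$, and $P(\mathcal E_n)\to1$ by Lemma 1. $\square$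

## Finding a profitable set inside $S$

Now fix $\sigma$ and $S$ with $|S|=m$, and let $M_{ij}=W_{ij}\sigma_i\sigma_j$ for $i,j\in S$. We want $T\subset S$ with a large inner sum. We know that all bilinear forms of $M$ on the cube are at most $G\approx m^{3/2}$ up to logarithms, and that the entries are $\pm1$.

A random $T$ of density $\rho$ fails: its expected inner sum is $\frac{\rho^2}2\sum_{i,j}M_{ij}$, which may be negative, as the $K_n$ example shows. But it cannot be worse than $-\frac{\rho^2}2G$. So take a sparse random set $P$, whose own inner sum costs only order $\rho^2G$, and add vertices $i\notin P$ whose sum $\sum_{j\in P}M_{ij}$ into $P$ is positive. That sum has typical size $\sqrt{\rho m}$, so the added set $Q$ has a total interaction $X$ with $P$ of order $m\sqrt{\rho m}$. The danger is the interaction of $Q$ with itself, which may be as bad as $-G$. So give $Q$ a weight $b\in[0,1]$: the interaction with $P$ contributes $2bX$ and the self-interaction at worst $-b^2G$. With $b=X/G$ we gain $X^2/G$, which is of order $\rho$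 in its dependence on $\rho$, against a loss of order $\rho^2$. For small $\rho$ the gain wins. The fractional weight is removed at the end, because the form has zero diagonal.

**Lemma 3 (flipping lemma).** Let $M$ be a real symmetric matrix with zero diagonal indexed by a finite set $S$. Let $G>0$ satisfy $x^TMy\le G$ for all $x,y\in[-1,1]^S$. Let $\rho\in(0,\frac12]$, let $(\xi_i)_{i\in S}$ be i.i.d. Bernoulli$(\rho)$, let $u_i=\sum_jM_{ij}(\xi_j-\rho)$, and let $\Theta=\sum_iE|u_i|$. If $\Theta\ge16\rho G$ and $\Theta>0$, there is $T\subset S$ with $\sum_{i<j,\;i,j\in T}M_{ij}\ge\Theta^2/(256G)$.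

The hypothesis on $\Theta$ has content. If $M_{ij}=-1$ for all $i\ne j$ and $|S|=m\ge2$, no $T$ has a positive inner sum. And indeed $G\ge m(m-1)$ (take $x=\mathbf 1$, $y=-\mathbf 1$), while $E|u_i|\le(m-1)E|\xi-\rho|=2\rho(1-\rho)(m-1)$, so $\Theta\le2\rho m(m-1)<16\rho G$ for every $\rho$.

*Proof.*

**Step 1: set up $P$, $Q$ and $X$.** Replacing $x$ by $-x$ we see $|x^TMy|\le G$ on the cube. Let $P=\{i:\xi_i=1\}$, $r_i=\sum_jM_{ij}$, $v_i=\sum_jM_{ij}\xi_j=u_i+\rho r_i$, and $Q=\{i\notin P:v_i>0\}$. Put
$$X=\sum_i(1-\xi_i)(v_i)_+=\sum_{i\in Q}v_i=\mathbf 1_Q^TM\mathbf 1_P\in[0,G].$$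

**Step 2: the mean of $X$ is large.** Since $M_{ii}=0$, $v_i$ is independent of $\xi_i$. We have $(v_i)_+\ge(u_i)_+-\rho|r_i|$. Since $Eu_i=0$, $E(u_i)_+=\frac12E|u_i|$. Finally $\sum_i|r_i|=x^TM\mathbf 1\le G$ with $x_i$ a sign of $r_i$. Hence, using $\rho G\le\Theta/16\le\Theta/4$ and $1-\rho\ge\frac12$,
$$EX=(1-\rho)\sum_iE(v_i)_+\ge(1-\rho)\Big(\frac\Theta2-\rho G\Big)\ge\frac12\cdot\frac\Theta4=\frac\Theta8 .$$

**Step 3: weigh $Q$ so that its self-interaction does no harm.** Put $b=X/G\in[0,1]$ and $x=\mathbf 1_P+b\mathbf 1_Q\in[0,1]^S$. Then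
$$x^TMx=\mathbf 1_P^TM\mathbf 1_P+2bX+b^2\,\mathbf 1_Q^TM\mathbf 1_Q\ge\mathbf 1_P^TM\mathbf 1_P+\frac{2X^2}G-\frac{X^2}G .$$
The diagonal of $M$ is zero, so $E\,\mathbf 1_P^TM\mathbf 1_P=\rho^2\,\mathbf 1^TM\mathbf 1\ge-\rho^2G$. With $EX^2\ge(EX)^2\ge\Theta^2/64$ the mean of $x^TMx$ is at least $\frac{\Theta^2}{64G}-\rho^2G$, so some realization of $\xi$ gives an $x\in[0,1]^S$ with
$$x^TMx\ge\frac{\Theta^2}{64G}-\rho^2G .$$

**Step 4: round $x$ to a set.** As $M$ has zero diagonal, $x\mapsto x^TMx$ is affine in each coordinate, so we may move the coordinates one after the other to $0$ or $1$ without decreasing it. We reach some $\mathbf 1_T$, and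
$$\sum_{i<j,\;i,j\in T}M_{ij}=\tfrac12\mathbf 1_T^TM\mathbf 1_T\ge\frac{\Theta^2}{128G}-\frac{\rho^2G}2 .$$
From $\Theta\ge16\rho G$ we get $\rho^2G\le\Theta^2/(256G)$, so the right side is at least $\frac{\Theta^2}{128G}-\frac{\Theta^2}{512G}\ge\frac{\Theta^2}{256G}$. $\square$

To use Lemma 3 we need a lower bound on $E|u_i|$. The second moment is explicit, and the fourth moment shows that it is not carried by rare large values. Hölder's inequality turns this into a bound on the first moment.

**Lemma 4.** Let $u=\sum_ja_j(\xi_j-\rho)$ with $\xi_j$ i.i.d. Bernoulli$(\rho)$, $0<\rho\le\frac12$, $R=\sum_ja_j^2$, $a_*=\max_j|a_j|$. If $\rho R\ge2a_*^2$, then $E|u|\ge\frac13\sqrt{\rho R}$.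

*Proof.* If $R=0$ there is nothing to show, so let $R>0$. We have $E(\xi-\rho)^2=\rho(1-\rho)$ and $E(\xi-\rho)^4=\rho(1-\rho)\big((1-\rho)^3+\rho^3\big)\le\rho(1-\rho)$. So $Eu^2=\rho(1-\rho)R\ge\frac12\rho R\ge a_*^2$. When $Eu^4$ is expanded, only terms with all four indices equal or with two pairs of equal indices survive, so
$$Eu^4=\sum_ja_j^4E(\xi_j-\rho)^4+3\sum_{j\ne k}a_j^2a_k^2\big(\rho(1-\rho)\big)^2\le a_*^2\,\rho(1-\rho)R+3(Eu^2)^2=a_*^2Eu^2+3(Eu^2)^2\le4(Eu^2)^2 .$$
Hölder's inequality with exponents $\frac32$ and $3$, applied to $u^2=|u|^{2/3}|u|^{4/3}$, gives $Eu^2\le(E|u|)^{2/3}(Eu^4)^{1/3}$. Hence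
$$E|u|\ge\frac{(Eu^2)^{3/2}}{(Eu^4)^{1/2}}\ge\tfrac12(Eu^2)^{1/2}\ge\tfrac12\sqrt{\rho R/2}\ge\tfrac13\sqrt{\rho R}.\qquad\square$$

**Lemma 5.** Let $c_1=6400^{-2}/64$. On $\mathcal E_n$: for every $\sigma\in\{\pm1\}^n$ and every $S\subset[n]$ with $|S|=m\ge409600\log(en)$, there is $T\subset S$ with
$$\sum_{i<j,\;i,j\in T}W_{ij}\sigma_i\sigma_j\ge c_1(m/L_m)^{3/2}.$$

*Proof.*

**Step 1: choose $\rho$.** Apply Lemma 3 to $M=(W_{ij}\sigma_i\sigma_j)_{i,j\in S}$ with $G=G_m$, which is allowed on $\mathcal E_n$, and with
$$\rho=\frac{m^3}{6400\,G^2}=\frac1{102400\,L_m}\le\frac12 .$$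
This is chosen so that $G=m^{3/2}/(80\sqrt\rho)$, that is, $16\rho G=\frac15m^{3/2}\rho^{1/2}$.

**Step 2: check the hypothesis on $\Theta$.** Since $L_m\le\log(en)$, $\rho m=m/(102400L_m)\ge4$, so $\rho(m-1)\ge2$. For each $i\in S$ the coefficients $M_{ij}$, $j\in S\setminus\{i\}$, are $\pm1$, so Lemma 4 applies with $R=m-1$, $a_*=1$. As $m-1\ge m/2$,
$$\Theta\ge m\cdot\tfrac13\sqrt{\rho(m-1)}\ge m\cdot\tfrac13\sqrt{\rho m/2}\ge\tfrac15m^{3/2}\rho^{1/2}=16\rho G .$$

**Step 3: read off the gain.** Lemma 3 gives $T$ with inner sum at least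
$$\frac{\Theta^2}{256G}\ge\frac{m^3\rho}{25\cdot256\,G}=\frac{m^3\rho}{6400G}=\frac{m^6}{6400^2G^3}=\frac{m^6}{6400^2\cdot64\,m^{9/2}L_m^{3/2}}=c_1(m/L_m)^{3/2}.\qquad\square$$

## At most $\omega n^{2/3}\log n$ unfriendly vertices

*Proof of Theorem 1.* We play the gain of Lemma 5 against the price of Lemma 2. By Lemma 1, and by Lemma 2 with $K=\omega$, whp $\mathcal E_n$ holds and $D_n\le12\omega n$. Assume this. Let $\sigma$ be any min-bisection, $S$ its set of unfriendly vertices, $m=|S|$, and suppose $m>\omega n^{2/3}\log n$. For large $n$ this exceeds $409600\log(en)$, so Lemma 5 provides $T\subset S$. By (4), $h_i(\sigma)\le0$ on $S$. Also $L_m\le\log(en)\le2\log n$ for $n\ge3$, so $m/L_m\ge\frac12\omega n^{2/3}$. The first inequality in (5) gives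
$$H(\sigma^T)\ge H(\sigma)+4c_1(m/L_m)^{3/2}\ge H(\sigma)+4c_1\big(\tfrac12\omega n^{2/3}\big)^{3/2}\ge H(\sigma)+c_1\omega^{3/2}n .$$
By (2), $H(\sigma)=\max_{\mathrm{Bis}}H$, so $H(\sigma^T)\le\max_{\{\pm1\}^n} H=H(\sigma)+D_n\le H(\sigma)+12\omega n$. Hence $c_1\omega^{1/2}\le12$, which is false for large $n$. For Conjecture 1 take $\omega=\log n$: then $\omega n^{2/3}\log n=o(n)$. $\square$

## Nearly minimal bisections and the window $n^{3/2}$

Minimality entered only through $H(\sigma)\ge\max_{\mathrm{Bis}}H$, and there is room to spare: for linearly many unfriendly vertices the gain is of order $n^{3/2}$, the price only about $n$. Here is what the room buys.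

**Theorem 2.** There is an absolute constant $C$ such that for every $K(n)\to\infty$, whp the following holds simultaneously for all $\delta\in[Kn^{-1/2},1]$. Every bisection with $e(A,B)\le\min+\delta n^{3/2}$ has at most $C\delta^{2/3}\log(e/\delta)\,n$ unfriendly vertices. In particular, whp all bisections within $o(n^{3/2})$ of the minimum are almost-friendly.

*Proof.*

**Step 1: compare gain and price.** Assume $\mathcal E_n$ and $D_n\le12Kn$, which hold whp; then $D_n\le12\delta n^{3/2}$ for all $\delta$ in the range. By (2) a bisection $\sigma$ as in the theorem has $H(\sigma)\ge\max_{\mathrm{Bis}}H-4\delta n^{3/2}$. Let $m$ be its number of unfriendly vertices. If $m<409600\log(en)$, the claim holds for large $n$ as soon as $C\ge1$, because $\delta^{2/3}n\ge K^{2/3}n^{2/3}\ge n^{2/3}$ once $K\ge1$. Otherwise Lemma 5, (3) and $h_i\le0$ on unfriendly vertices give a set $T$ with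
$$4c_1(m/L_m)^{3/2}\le H(\sigma^T)-H(\sigma)\le D_n+4\delta n^{3/2}\le16\delta n^{3/2}.$$

**Step 2: solve for $m$.** Put $f(s)=s/\log(e/s)$, which is increasing on $(0,1]$. Since $L_m=\log(e/(m/n))$, Step 1 says $f(m/n)\le C'\delta^{2/3}$ with $C'=(4/c_1)^{2/3}$. Let $C=C'+1$ and $s_0=C\delta^{2/3}\log(e/\delta)$. Then $s_0\ge\delta$, as $C\ge1$, $\delta^{2/3}\ge\delta$ and $\log(e/\delta)\ge1$. If $s_0\ge1$ there is nothing to prove. Otherwise $\log(e/s_0)\le\log(e/\delta)$, so
$$f(s_0)\ge\frac{C\delta^{2/3}\log(e/\delta)}{\log(e/\delta)}=C\delta^{2/3}>C'\delta^{2/3}\ge f(m/n),$$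
and $m/n<s_0$.

**Step 3: the last sentence.** If $\theta_n\to0$, use $\delta=\max(\theta_n,n^{-1/4})$ and $K=n^{1/4}$. Then $\delta\to0$ and $\delta^{2/3}\log(e/\delta)\to0$. $\square$

The window cannot be widened: paying a small multiple of $n^{3/2}$ buys linearly many unfriendly vertices.

**Proposition 1.** There are absolute constants $c,\delta_0>0$ such that for each fixed $\delta\in(0,\delta_0]$, whp $G(n,\frac12)$ has a bisection with $e(A,B)\le\min+\delta n^{3/2}$ and at least $c\delta n$ unfriendly vertices. So the window $o(n^{3/2})$ in Theorem 2 cannot be enlarged.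

*Proof.* The plan is to start from a min-bisection and flip a few vertices on each side whose fields are of order exactly $\sqrt n$. Assume $\mathcal E_n$ and $D_n\le n^{5/4}$; both hold whp (Lemma 2 with $K=n^{1/4}/12$). Let $\sigma$ be a min-bisection, $\eta=c_1/125$, and take $n$ large.

**Step 1: few fields are small.** Let $S=\{i:h_i(\sigma)\le\eta\sqrt n\}$ and $m=|S|$. Suppose $m\ge n/8$. Then $L_m\le\log(8e)<3.08$, so $m/L_m\ge n/25$. Lemma 5 and (3) give $T\subset S$ with
$$H(\sigma^T)-H(\sigma)\ge-2\eta\sqrt n\,|T|+4c_1\Big(\frac n{25}\Big)^{3/2}\ge-\frac{2c_1}{125}n^{3/2}+\frac{4c_1}{125}n^{3/2}=\frac{2c_1}{125}n^{3/2}>D_n ,$$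
a contradiction. So $|S|<n/8$.

**Step 2: few fields are large.** Let $U=\{i:h_i(\sigma)>32\sqrt n\}$. If $U\neq\emptyset$, then $32\sqrt n\,|U|<\sum_{i\in U}h_i=\sum_{i\in U}\sum_jW_{ij}\sigma_i\sigma_j\le G_n=4n^{3/2}$. So $|U|<n/8$.

**Step 3: flip medium fields.** Each side contains at least $\lfloor n/2\rfloor-n/4\ge n/5$ vertices with $\eta\sqrt n<h_i\le32\sqrt n$. Let $0<\kappa\le\frac15$ and $k=\lfloor\kappa n\rfloor\ge1$, and let $T$ consist of $k$ such vertices from each side. The side sizes do not change, so $\sigma^T$ is a bisection. By (3), and since $2k\le2\kappa n\le n$ and $G$ is nondecreasing (also at real arguments),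
$$H(\sigma)-H(\sigma^T)\le2\cdot2k\cdot32\sqrt n+2G_{2k}\le\Big(128\kappa+8(2\kappa)^{3/2}\sqrt{\log(e/2\kappa)}\Big)n^{3/2}\le C_2\kappa n^{3/2}$$
with $C_2=144$. For the last step note that $s\log(e/s)\le1$ on $(0,1]$, by the monotonicity in Lemma 1, so the second term is at most $8\cdot2\kappa$. By (2), $e$ increases by at most $\frac14C_2\kappa n^{3/2}$. Take $\kappa=4\delta/C_2$; the increase is at most $\delta n^{3/2}$, and $\kappa\le\frac15$ if $\delta_0$ is small.

**Step 4: at least half of $T$ is now unfriendly.** For $i\in T$ the terms of $h_i$ with $j\notin T$ change sign and those with $j\in T$ do not, so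
$$h_i(\sigma^T)=-h_i(\sigma)+2\sum_{j\in T}W_{ij}\sigma_i\sigma_j .$$
By (4), $2(d_{own}-d_{oth})=h_i+(a_{own}-1-a_{oth})\le h_i$, so $i$ is unfriendly in $\sigma^T$ whenever $h_i(\sigma^T)<0$. Let $Z$ be the set of $i\in T$ with $2\sum_{j\in T}W_{ij}\sigma_i\sigma_j\ge\eta\sqrt n$. Summing over $Z$ gives $\eta\sqrt n\,|Z|\le2G_{2k}$. Now $2G_{2k}=8\cdot2k\sqrt{2kL_{2k}}\le8\cdot2k\sqrt{2\kappa n\log(e/2\kappa)}$, because $mL_m$ is nondecreasing. So
$$|Z|\le2k\cdot\frac8\eta\sqrt{2\kappa\log(e/2\kappa)}\le k$$
if $\delta_0$, hence $\kappa$, is small enough. For the at least $k$ vertices $i\in T\setminus Z$ we have $h_i(\sigma^T)<-\eta\sqrt n+\eta\sqrt n=0$, so they are unfriendly. For large $n$, $k\ge\frac12\kappa n=\frac{2\delta}{C_2}n$, so $c=2/C_2$ works. $\square$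

## All densities with $np(1-p)\to\infty$

**Theorem 3.** Let $p=p(n)$, $q=1-p$, $npq\to\infty$. For every $\varepsilon>0$, whp every min-bisection of $G(n,p)$ has at least $(1-\varepsilon)n$ friendly vertices. More generally, if $\theta_n\to0$, this holds whp for all bisections with $e(A,B)\le\min+\theta_nn^{3/2}\sqrt{pq}$.

Let $W_{ij}=(\mathbf 1[ij\in E]-p)/\sqrt{pq}$ for $i\neq j$ and $W_{ii}=0$; the entries have mean $0$ and variance $1$. Define $H,h_i,D_n$ with this $W$. The flip identity (3) holds for every symmetric array with zero diagonal. On $\mathrm{Bis}$,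
$$H(\sigma)=\sum_{i<j}W_{ij}-\frac{2}{\sqrt{pq}}\big(e(A,B)-p\lfloor n^2/4\rfloor\big). \tag{6}$$
Repeating the proof for $p=\frac12$ breaks at two points. The array $W_{ij}\tau_i\tau_j$ no longer has the law of $W$ when $p\ne\frac12$, because the entries are not symmetric, so Lemma 2 is lost. And the entries are not $\pm1$, so the rows in Lemma 5 could have too little mass inside $S$. We repair the first by comparing with random signs, the second by a counting argument. Put $\pi=\min(p,q)\ge pq$, so $\pi n\to\infty$.

We recall Bernstein's inequality: for independent mean-zero $X_k$ with $|X_k|\le b$ and total variance at most $V$, $P(\sum X_k>t)\le\exp\big(-\frac{t^2/2}{V+bt/3}\big)$.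

*Proof of Theorem 3.* Of the two statements, the first is the case $\theta_n=0$ of the second.

**Step 1: whp $x^TWy\le G:=8n^{3/2}$ for all $x,y\in[-1,1]^n$.** This replaces Lemma 1. Again sign vectors suffice. The sum $\sum_{i<j}W_{ij}(x_iy_j+x_jy_i)$ has variance at most $4\cdot\frac{n^2}2=2n^2$, and its terms are bounded by $2/\sqrt{pq}$. With $t=8n^{3/2}$ we have $\frac{bt}3=\frac{16}3\,n^{3/2}/\sqrt{pq}=\frac{16}3\,n^2/\sqrt{npq}$, so Bernstein's inequality gives
$$P(\text{form}>8n^{3/2})\le\exp\Big(-\frac{32n^3}{2n^2+\frac{16}3n^2/\sqrt{npq}}\Big)\le e^{-10n}\qquad\text{once }npq\ge30 ,$$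
since then the denominator is less than $3n^2$. There are $4^n$ pairs $(x,y)$, and $4^ne^{-10n}\to0$.

**Step 2: $E D_n=o(n^{3/2})$ for random signs.** This is the starting point of the comparison. Let $Y$ be an array of independent uniform signs, independent of $W$. Always $D_n(Y)\le2\binom n2\le n^2$. By Lemmas 1 and 2, $ED_n(Y)\le12\sqrt n\,E\mu(Y)+n^2P(\mathcal E_n^c)\le12n+n^{1.4}=o(n^{3/2})$.

**Step 3: a smooth substitute for the maximum.** Maxima are not differentiable in the entries, so we smooth them. Let $\Sigma$ be $\{\pm1\}^n$ or $\mathrm{Bis}$, let $\beta>0$, and let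
$$F_\beta(w)=\beta^{-1}\log\sum_{\sigma\in\Sigma}e^{\beta H_w(\sigma)} .$$
Keeping only the largest term, or bounding all $|\Sigma|\le2^n$ terms by it, gives $0\le F_\beta-\max_\Sigma H_w\le\beta^{-1}n\log2$. Regard $F_\beta$ as a function $f$ of one entry $w_{ij}$, and put $s=\sigma_i\sigma_j$. Let $\langle\cdot\rangle$ be the average over $\Sigma$ with weights proportional to $e^{\beta H_w(\sigma)}$. Then $f'=\langle s\rangle\in[-1,1]$. Differentiating the average, $f''=\beta(\langle s^2\rangle-\langle s\rangle^2)=\beta(1-f'^2)$, as $s^2=1$. Finally $f'''=-2\beta f'f''=-2\beta^2f'(1-f'^2)$. Since $|a(1-a^2)|\le\frac2{3\sqrt3}<\frac12$ for $|a|\le1$, $|f'''|\le\beta^2$.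

**Step 4: replace the entries one at a time.** The aim is to show that $E\max_\Sigma H_W$ and $E\max_\Sigma H_Y$ are close. Pass from $W$ to $Y$ by replacing one entry after the other, at each stage conditioning on all other entries, which are independent of the two values being exchanged. By Taylor's theorem $f(w)=f(0)+f'(0)w+\frac12f''(0)w^2+r(w)$ with $|r(w)|\le\frac{\beta^2}6|w|^3$. The means agree and the variances agree, so one replacement changes $EF_\beta$ by at most $\frac{\beta^2}6\big(E|W_{ij}|^3+E|Y_{ij}|^3\big)$. Here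
$$E|W_{ij}|^3=\frac{pq^3+qp^3}{(pq)^{3/2}}=\frac{p^2+q^2}{\sqrt{pq}}\le\frac1{\sqrt{pq}},\qquad E|Y_{ij}|^3=1\le\frac1{\sqrt{pq}} .$$
There are at most $n^2/2$ replacements. The smoothing errors for $W$ and for $Y$ both lie in $[0,\beta^{-1}n\log2]$, so their difference is at most $\beta^{-1}n\log2$ in absolute value. Hence
$$\big|E\max_\Sigma H_W-E\max_\Sigma H_Y\big|\le\frac{n\log2}\beta+\frac{n^2}2\cdot\frac{\beta^2}6\cdot\frac2{\sqrt{pq}} .$$
Take $\beta=n^{-1/2}(npq)^{1/6}$. The first term is $\log2\cdot n^{3/2}(npq)^{-1/6}$. The second is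
$$\frac{n^2\beta^2}{6\sqrt{pq}}=\frac{n\,(npq)^{1/3}}{6\sqrt{pq}}=\frac{n^{3/2}(npq)^{1/3}}{6\sqrt{npq}}=\tfrac16n^{3/2}(npq)^{-1/6}.$$
Both are $o(n^{3/2})$. Using this for $\Sigma=\{\pm1\}^n$ and for $\Sigma=\mathrm{Bis}$, together with Step 2, we get $ED_n(W)=o(n^{3/2})$. As $D_n\ge0$, Markov's inequality gives $\theta_n'\to0$ such that whp $D_n\le\theta_n'n^{3/2}$.

**Step 5: the fields of unfriendly vertices.** From now on assume the events of Steps 1 and 4. We may take $\varepsilon\le1$. Let $\sigma$ be a bisection as in the theorem, $S$ its unfriendly set, and suppose $m=|S|\ge\varepsilon n$; we seek a contradiction for large $n$. For $i\in S$, the computation behind (4) gives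
$$h_i=\frac{(d_{own}-d_{oth})-p(a_{own}-1-a_{oth})}{\sqrt{pq}}\le\frac{-1+2p}{\sqrt{pq}}\le\frac1{\sqrt{pq}} .$$
The fields may now be positive, but only slightly.

**Step 6: at least $m/2$ vertices $i\in S$ have $R_i:=\sum_{j\in S}W_{ij}^2\ge m/8$.** This is what Lemma 4 will need. Call a pair $ij$ heavy if it is an edge (when $p\le\frac12$) or a non-edge (when $p>\frac12$). A pair is heavy with probability $\pi$, and heavy pairs have $W_{ij}^2=(1-\pi)/\pi\ge1/(2\pi)$. Suppose the claim fails. Then $U=\{i\in S:R_i<m/8\}$ has $|U|>m/2$, and each $i\in U$ has fewer than $\pi m/4$ heavy partners in $S$. For $m\ge2$,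
$$\sum_{i\in U}\sum_{j\in S\setminus\{i\}}\big(\mathbf 1[ij\text{ heavy}]-\pi\big)<|U|\Big(\frac{\pi m}4-\pi(m-1)\Big)\le-\frac{\pi m}4|U|\le-\frac{\pi m^2}8 .$$
But $\mathbf 1[ij\text{ heavy}]-\pi$ equals $\sqrt{pq}\,W_{ij}$ if $p\le\frac12$ and $-\sqrt{pq}\,W_{ij}$ if $p>\frac12$. So the left side is $\pm\sqrt{pq}\,\mathbf 1_U^TW\mathbf 1_S$, of absolute value at most $8\sqrt\pi\,n^{3/2}$ by Step 1. With $m\ge\varepsilon n$ we get $\frac{\pi\varepsilon^2n^2}8\le8\sqrt\pi\,n^{3/2}$, that is, $\sqrt{\pi n}\le64/\varepsilon^2$, which is false for large $n$.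

**Step 7: apply the flipping lemma.** Let $M=(W_{ij}\sigma_i\sigma_j)_{i,j\in S}$. By Step 1 it satisfies the hypothesis of Lemma 3 with $G=8n^{3/2}$. Put $\rho=(\varepsilon^{3/2}/2176)^2\le\frac12$, where $2176=17\cdot128$. All entries satisfy $M_{ij}^2\le(1-\pi)/\pi\le1/\pi$. For the vertices found in Step 6, $\rho R_i\ge\rho m/8\ge\rho\varepsilon n/8\ge2/\pi$ for large $n$, because $\pi n\to\infty$. So Lemma 4 gives $E|u_i|\ge\frac13\sqrt{\rho m/8}$ for these, and, as $6\sqrt8<17$,
$$\Theta\ge\frac m2\cdot\frac13\sqrt{\frac{\rho m}8}\ge\frac1{17}\varepsilon^{3/2}\rho^{1/2}n^{3/2}=128\rho\,n^{3/2}=16\rho G .$$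
Lemma 3 yields $T\subset S$ with
$$\sum_{i<j,\;i,j\in T}M_{ij}\ge\frac{\Theta^2}{256G}\ge\frac{(128\rho)^2n^3}{2048\,n^{3/2}}=8\rho^2n^{3/2}=:c(\varepsilon)n^{3/2}.$$

**Step 8: contradiction.** By (3) and Step 5, for large $n$,
$$H(\sigma^T)-H(\sigma)\ge-\frac{2n}{\sqrt{pq}}+4c(\varepsilon)n^{3/2}=\Big(4c(\varepsilon)-\frac2{\sqrt{npq}}\Big)n^{3/2}\ge3c(\varepsilon)n^{3/2}.$$
On the other hand, by (6), $H(\sigma)\ge\max_{\mathrm{Bis}}H-2\theta_nn^{3/2}$, so $H(\sigma^T)-H(\sigma)\le D_n+2\theta_nn^{3/2}\le(\theta_n'+2\theta_n)n^{3/2}=o(n^{3/2})$. This is impossible for large $n$. So $m<\varepsilon n$. $\square$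

A max-bisection is a bisection that maximizes $e(A,B)$.

**Corollary 1 (max-bisections).** If $npq\to\infty$, whp in every max-bisection of $G(n,p)$ all but $o(n)$ vertices have at least as many neighbors on the other side as on their own.

*Proof.* The edges between $A$ and $B$ in $G$ and in its complement add up to $\lfloor n^2/4\rfloor$. So a max-bisection of $G$ is a min-bisection of the complement, which is a $G(n,q)$, and Theorem 3 applies to it. If a vertex is friendly in the complement, then $a_{own}-1-d_{own}\ge a_{oth}-d_{oth}$, with degrees taken in $G$. Hence $d_{own}-d_{oth}\le a_{own}-1-a_{oth}\le0$. $\square$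

At the dense end the condition $n(1-p)\to\infty$ cannot be dropped; the example of $K_n$ survives there.

**Proposition 2.** If $n$ is even and $n(1-p)\le c$ for a constant $c$, then whp every bisection of $G(n,p)$ has at least $\frac12e^{-c}n$ unfriendly vertices.

*Proof.* A vertex adjacent to all others has $\frac n2-1$ neighbors on its own side and $\frac n2$ on the other, in every bisection, so it is unfriendly. Let $N$ be the number of such vertices. Since $q\le c/n$, $EN=n(1-q)^{n-1}\ge(e^{-c}-o(1))n$. Two given vertices are both adjacent to all others with probability $(1-q)^{2n-3}$, so the covariance of their indicators is $(1-q)^{2n-3}-(1-q)^{2n-2}=(1-q)^{2n-3}q\le c/n$. Hence $\mathrm{Var}\,N\le n+n^2\cdot\frac cn=n+cn$. By Chebyshev's inequality $P(N<\frac12e^{-c}n)\le\frac{(1+c)n}{(\frac12e^{-c}-o(1))^2n^2}\to0$. $\square$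

No claim is made here in the regime $np=O(1)$.
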